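# Compact open sets in the dual of an $[FC]^-$ group and projections in $L^1(G)$

## 1. Supports of projections, and the guess that every compact open set is one

Let $G$ be a locally compact (Hausdorff) group with left Haar measure, and let $\widehat G$ be its dual space: equivalence classes of irreducible unitary representations, with the Fell (hull-kernel) topology. A projection in $L^1(G)$ is an $f\in L^1(G)$ with $f*f^*=f=f^*$, and its support is
$$S(f)=\{\pi\in\widehat G:\pi(f)\neq0\},\qquad \pi(f)=\int_G f(x)\pi(x)\,dx .$$
The set $S(f)$ is compact and open. Indeed $\pi(f)$ is a projection, so $\|\pi(f)\|\in\{0,1\}$; and for an element $a$ of a $C^*$-algebra and $c>0$ the set $\{\pi:\|\pi(a)\|>c\}$ is open and $\{\pi:\|\pi(a)\|\ge c\}$ is compact. Throughout, "compact" for subsets of dual spaces means quasi-compact, because these spaces need not be Hausdorff.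

**Definition.** $G$ is an $[FC]^-$ group if every conjugacy class of $G$ is relatively compact. A discrete group with this property has finite conjugacy classes and is called an FC-group.

Compact groups and abelian groups are $[FC]^-$. The real Heisenberg group, $\mathbb R^3$ with $(z,a,b)(z',a',b')=(z+z'+ab',a+a',b+b')$, is not: conjugating $(0,1,0)$ by the elements $(0,0,b)$ produces all of $\{(z,1,0):z\in\mathbb R\}$. If the central coordinate is replaced by a circle, the group becomes $[FC]^-$; it will be a test case in Section 4.

The question is whether, for an $[FC]^-$ group $G$, every compact open $S\subseteq\widehat G$ is $S(f)$ for some projection $f\in L^1(G)$. The answer one first guesses is yes, because a compact open set ought to have an indicator function, and the indicator function ought to be a projection. Let us test this.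

*Compact groups.* Here $\widehat G$ is discrete, so $S$ is a finite set. With $d_\sigma=\dim\sigma$ and $\chi_\sigma=\operatorname{tr}\sigma$, the functions $d_\sigma\overline{\chi_\sigma}$ are mutually orthogonal projections, and $\pi(d_\sigma\overline{\chi_\sigma})$ is $1$ for $\pi\cong\sigma$ and $0$ otherwise. So $f=\sum_{\sigma\in S}d_\sigma\overline{\chi_\sigma}$ works.

*Abelian groups.* Let $S\subset\widehat G$ be nonempty, compact and open. For each $s\in S$ choose an open neighborhood $U_s$ of the identity with $sU_sU_s\subset S$, cover $S$ by $s_1U_{s_1},\dots,s_rU_{s_r}$, and put $U=\bigcap U_{s_i}$. If $s\in s_iU_{s_i}$ then $sU\subset s_iU_{s_i}U_{s_i}\subset S$, so $SU=S$. Let $M$ be the open subgroup generated by $U\cap U^{-1}$. Then $SM=S$, so $S$ is a disjoint union of cosets of $M$. Cosets are open and closed; so there are finitely many, $S=\chi_1M\sqcup\dots\sqcup\chi_rM$, and $M$ is compact. Let $N=M^\perp\subset G$. It is compact because $M$ is open, and open because $M$ is compact. Now $f=\sum_i|N|^{-1}\,\overline{\chi_i}\,1_N$ satisfies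
$$\psi(f)=\sum_i|N|^{-1}\int_N\psi\overline{\chi_i}=\begin{cases}1&\psi\in S\\0&\psi\notin S,\end{cases}$$
since $\int_N\psi\overline{\chi_i}$ equals $|N|$ if $\psi\in\chi_iM$ and $0$ otherwise. The guess holds. When $G=\mathbb R^n$ with $n\ge1$ it holds vacuously: $\widehat G\cong\mathbb R^n$ is connected and not compact, so it has no nonempty compact open subset.

*A warning.* The reason given for the guess is not a proof, since for $C^*$-algebras in general the corresponding statement is false. Let
$$A=\Big\{f\in C([0,1],M_2): f(0)=\begin{pmatrix}c&0\\0&0\end{pmatrix},\ f(1)=\begin{pmatrix}c&0\\0&c\end{pmatrix}\text{ for some }c\in\mathbb C\Big\}.$$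
The ideal $c=0$ is $C_0((0,1),M_2)$ with quotient $\mathbb C$, so the irreducible representations are the evaluations at $t\in(0,1)$ and $f\mapsto c$. The element $g(t)=\mathrm{diag}(1,t)$ lies in $A$ (with $c=1$) and $\|\pi(g)\|=1$ for all $\pi$, so all of $\widehat A$ is compact. But $A$ has no nonzero projection $f$: the rank of $f(t)$ is constant in $t$, it is $0$ or $1$ at $t=0$ and $0$ or $2$ at $t=1$, so it is $0$. Hence the compact open set $\widehat A$ is not the support of a projection. A positive answer must use the group.

## 2. Duals, full projections, and splitting along a clopen set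

We write $\mathbb T=\{t\in\mathbb C:|t|=1\}$, $[x,y]=xyx^{-1}y^{-1}$, $X^G=\bigcup_{g\in G}gXg^{-1}$, $A^+=A\oplus\mathbb C1$. Recall $\widehat G=\widehat{C^*(G)}$ and $L^1(G)\subset C^*(G)$.

For a $C^*$-algebra $A$, the open subsets of $\widehat A$ are the sets $\widehat I=\{\pi:\pi(I)\ne0\}$, $I$ a closed ideal. The space $\mathrm{Prim}(A)$ consists of the kernels $\ker\pi$, with open sets $\{P:I\not\subset P\}$. The map $\pi\mapsto\ker\pi$ is continuous and onto, and the open subsets of $\widehat A$ are exactly the preimages of the open subsets of $\mathrm{Prim}(A)$. For a projection $f\in A$ let $S(f)=\{\pi\in\widehat A:\pi(f)\neq0\}$; it is compact and open, as in Section 1.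

**Definition.** A projection $e\in A$ is full if $S(e)=\widehat A$.

In $\mathcal K(L^2(\mathbb R))$ every rank-one projection is full; $C_0(\mathbb R)$ has no full projection, having no nonzero projection at all.

The multiplier algebra is $M(A)$, with unitary group $UM(A)$; a net $m_i\in M(A)$ converges strictly to $m$ if $m_ia\to ma$ and $am_i\to am$ for all $a\in A$. For example $M(C_0(X))=C_b(X)$ and $M(\mathcal K(\mathcal H))=B(\mathcal H)$. The point masses $\delta_x$ and all of $M(G)$ act as multipliers of $C^*(G)$. A strictly continuous homomorphism $w:G\to UM(C)$ integrates to a nondegenerate homomorphism $C^*(G)\to M(C)$, $f\mapsto\int f(x)w(x)dx$, which extends to $M(G)$.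

We shall use the following standard facts.

* (F1) If $H\le G$ is an open subgroup, then $C^*(H)\subset C^*(G)$, and $C^*(H)$ contains an approximate identity of $C^*(G)$ (take functions supported near the identity).
* (F2) If $N$ is a compact normal subgroup with normalized Haar measure $m_N$, then $C^*(G/N)\cong m_NC^*(G)$.
* (F3) $C^*(G_1\times G_2)=C^*(G_1)\otimes_{\max}C^*(G_2)$, and $C^*(N\rtimes H)=C^*(N)\rtimes H$.
* (F4) $C_0(X)\rtimes X\cong\mathcal K(L^2(X))$ for the translation action of a locally compact group $X$.
* (F5) $(C_0(X)\otimes B)^\wedge=X\times\widehat B$ as topological spaces.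
* (F6) If $p\in M(A)$ is a projection and $J=\overline{ApA}$, then $\widehat J=\{\pi:\pi(p)\ne0\}$ and $\pi\mapsto\pi|_{\pi(p)H_\pi}$ is a homeomorphism $\widehat J\to(pAp)^\wedge$.

**Definition.** A $C^*$-algebra $A$ has property (D) if either $\widehat A$ has no nonempty compact open subset, or $A$ has a full projection and $\mathrm{Prim}(A)$ is Hausdorff.

**Lemma 1.** (1) If $A$ has (D), then every compact open $S\subset\widehat A$ is $S(f)$ for a projection $f\in A$, and $S$ is closed in $\widehat A$. (2) If $A$ has (D), so do $M_d\otimes A$ and $\mathcal K\otimes A$; if $A$ has a full projection, so do they.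

*Proof.* (1) If $S=\emptyset$ take $f=0$. Otherwise we are in the second case of (D). The set $S$ is the preimage of an open set $S'\subset\mathrm{Prim}(A)$. As the image of $S$, the set $S'$ is compact, hence closed because $\mathrm{Prim}(A)$ is Hausdorff. So $S$ is closed. Let $T=\widehat A\setminus S$ and let $I_S,I_T$ be the ideals with duals $S,T$. No irreducible representation is nonzero on $I_S\cap I_T$ and none vanishes on $I_S+I_T$, so $A=I_S\oplus I_T$. Let $e$ be full and $f$ its $I_S$-component, a projection. If $\pi\in S$ then $\pi(I_T)=0$ and $\pi(f)=\pi(e)\neq0$; if $\pi\in T$ then $\pi(f)=0$. So $S(f)=S$.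

(2) Apply (F6) to the projection $e_{11}\otimes1$: it is nonzero in every irreducible representation and its corner is $A$. So the duals are homeomorphic. So are the primitive ideal spaces, because two irreducible representations have the same kernel exactly when they lie in the same open sets. If $e$ is full in $A$, then $e_{11}\otimes e$ is full, since every irreducible representation of $\mathcal K\otimes A$ or $M_d\otimes A$ is equivalent to some $\mathrm{id}\otimes\rho$ with $\rho\in\widehat A$. $\square$

So for a unital algebra, where $1$ is a full projection, all that is needed is that $\mathrm{Prim}$ is Hausdorff.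

## 3. Discrete FC-groups: averaging over a compact group of automorphisms

If $D$ is a discrete FC-group, $C^*(D)$ is unital. One would like $\widehat D$ to be Hausdorff, but that is too much.

*Example.* Let $D$ be generated by a central element $z$ of order $2$ and elements $a_i,b_i$ ($i\ge1$) of order $2$ with $[a_i,b_i]=z$, all other pairs of generators commuting. All commutators lie in $\{1,z\}$, so $D$ is FC. The summand $\frac{1-z}2C^*(D)$ is $\bigotimes_{i\ge1}M_2$: the first $n$ pairs generate a copy of $M_2^{\otimes n}$, with $a_i,b_i\mapsto\sigma_x^{(i)},\sigma_z^{(i)}$ (Pauli matrices in the $i$-th factor). This algebra is simple, so the topology of its dual is indiscrete, and the dual has more than one point. Indeed, take the GNS representations of the two pure product states given by $e_1$ in every factor, respectively by $e_2$ in every factor, where $\sigma_z=\mathrm{diag}(1,-1)$. Put $s_N=\frac1N\sum_{i\le N}\sigma_z^{(i)}$. If $x$ is in finitely many factors and $\Omega$ is the cyclic vector, $\sigma_z^{(i)}x\Omega=x\sigma_z^{(i)}\Omega=\pm x\Omega$ for large $i$, with sign $+$ in the first and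 $-$ in the second representation. So $s_N\to1$ strongly in the first and $s_N\to-1$ in the second; they are inequivalent. Hence $\widehat D$ is not even $T_0$. The primitive ideal space of this summand is one point.

The right space is therefore $\mathrm{Prim}$, and finiteness of classes makes it Hausdorff.

**Lemma 2.** Let $B$ be a nonzero unital $C^*$-algebra, $F$ a group and $k:F\to U(B)$ a homomorphism whose range has dense linear span. Suppose that for each $y\in F$ there are $y_1,\dots,y_r\in F$ with $k(zyz^{-1})\in\bigcup_i\mathbb T\,k(y_i)$ for all $z\in F$. Then $\mathrm{Prim}(B)$ is Hausdorff.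

*Proof.* The plan is to average inner automorphisms to get a map $\Phi$ from $B$ into its center $Z=Z(B)$, and to use $\Phi$ to show that a primitive ideal is determined by its intersection with $Z$.

**Step (i): a compact group.** This step produces the group over which we average. For $y\in F$ the orbit of $k(y)$ under $\mathrm{Ad}\,k(F)$ consists of the elements $k(zyz^{-1})$ and lies in the norm compact set $\bigcup_i\mathbb Tk(y_i)$. So orbits of elements of the span are relatively norm compact, being contained in finite sums of compact sets. By approximation (the automorphisms are isometric, so orbits are totally bounded) every orbit in $B$ is relatively norm compact. Let $\mathcal G$ be the closure of $\mathrm{Ad}\,k(F)$ in the topology of pointwise norm convergence. It is a closed subset of the product over $b\in B$ of the compact orbit closures, so by Tychonoff it is compact. It consists of isometric $*$-endomorphisms.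

For isometries, $\|\alpha\beta(b)-\alpha_0\beta_0(b)\|\le\|\beta(b)-\beta_0(b)\|+\|\alpha\beta_0(b)-\alpha_0\beta_0(b)\|$, so composition is jointly continuous, and $\mathcal G$ is closed under it. Let $\alpha\in\mathcal G$, $\alpha_i\to\alpha$ with $\alpha_i\in\mathrm{Ad}\,k(F)$. Along a subnet $\alpha_i^{-1}\to\alpha'\in\mathcal G$. Then $\|\alpha_i^{-1}\alpha(b)-b\|=\|\alpha(b)-\alpha_i(b)\|\to0$ gives $\alpha'\alpha=1$, and $\|\alpha_i\alpha'(b)-b\|=\|\alpha'(b)-\alpha_i^{-1}(b)\|\to0$ gives $\alpha\alpha'=1$. So $\mathcal G$ is a group of automorphisms. Inversion is continuous: with $c=\alpha_0^{-1}(b)$, $\|\alpha^{-1}(b)-c\|=\|b-\alpha(c)\|=\|\alpha_0(c)-\alpha(c)\|$. Thus $\mathcal G$ is a compact group.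

**Step (ii): averaging into the center.** Put $\Phi(b)=\int_{\mathcal G}\alpha(b)\,d\alpha$ with normalized Haar measure. By invariance $k(y)\Phi(b)k(y)^*=\Phi(b)$ for all $y$, so $\Phi(b)$ commutes with a dense subspace and $\Phi(b)\in Z$. Closed ideals of $B$ are invariant under $\mathrm{Ad}\,k(F)$, hence under $\mathcal G$ and under $\Phi$.

**Step (iii): a continuous injection into a Hausdorff space.** For $P\in\mathrm{Prim}(B)$ the algebra $B/P$ has a faithful irreducible representation, so the image of $Z$ in it is scalar and $P\cap Z$ is a maximal ideal of $Z$. Consider $P\mapsto P\cap Z\in\mathrm{Spec}(Z)$. It is continuous: the preimage of the open set belonging to an ideal $I_0\subset Z$ is $\{P:I_0\not\subset P\}$, which is open. It is injective: let $P_1\cap Z=P_2\cap Z$ and $a\in P_1$. Then $\Phi(a^*a)\in P_1\cap Z\subset P_2$. In $B/P_2$, with the induced action $\dot\alpha$ and $\dot a$ the class of $a$, this reads $\int_{\mathcal G}\dot\alpha(\dot a^*\dot a)\,d\alpha=0$. For a state $s$ of $B/P_2$ the function $\alpha\mapsto s(\dot\alpha(\dot a^*\dot a))$ is continuous, nonnegative and has integral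 $0$, so it vanishes at $\alpha=1$. As $s$ is arbitrary, $\dot a^*\dot a=0$ and $a\in P_2$. So $P_1\subset P_2$, and by symmetry $P_1=P_2$. A space with a continuous injection into a Hausdorff space is Hausdorff. $\square$

With $B=C^*(D)$ and $k(y)=\delta_y$, Lemmas 1 and 2 show: for a discrete FC-group every compact open $S\subset\widehat D$ is the support of a projection in $C^*(D)$. To answer the question one still has to move the projection into $\ell^1(D)$; that is Section 6.

## 4. Three groups with a vector part

For nondiscrete groups the first new feature is a factor $\mathbb R^n$. Since $\widehat{\mathbb R^n}$ has no nonempty compact open sets, one might expect that a vector part excludes such sets altogether. The following $[FC]^-$ groups show what happens. In each, $K=\mathbb T$ is central, so conjugacy classes lie in compact sets $\mathbb T\times\{\text{pt}\}$; and $\widehat G$ splits into pieces according to the character $t\mapsto t^m$ by which $\mathbb T$ acts.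

*The direct product $\mathbb T\times\mathbb R$.* Each piece is a line: no nonempty compact open sets.

*The reduced Heisenberg group.* $G_1=\mathbb T\times\mathbb R^2$ with $(t,a,b)(t',a',b')=(tt'e^{iab'},a+a',b+b')$. The piece $m=0$ is $\widehat{\mathbb R^2}$. For $m\ne0$ the Stone–von Neumann theorem says that the piece is one point; the corresponding summand of $C^*(G_1)$ is $\mathcal K(L^2(\mathbb R))$, as Step 1 of Section 10 will reprove. A rank-one projection has this point as support. The expectation is wrong: a nondegenerate symplectic form on the vector part makes it disappear.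

*A vector group paired with a lattice.* $G_2=\mathbb T\times\mathbb R\times\mathbb Z$ with $(t,v,n)(t',v',n')=(tt'e^{inv'},v+v',n+n')$, so $[(1,0,n),(1,v,0)]=e^{inv}$. Take the piece $m=1$. Its algebra $A$ is generated by $C^*(\mathbb R)\cong C_0(\mathbb R)$, with $v$ acting as $\xi\mapsto e^{i\xi v}$, and by the unitary multiplier $u$ given by $(1,0,1)$. From $u\,e^{i\xi v}u^*=e^{iv}e^{i\xi v}$ we see that $ugu^*=\alpha(g)$ with $\alpha(g)(\xi)=g(\xi+1)$; thus $A=C_0(\mathbb R)\rtimes\mathbb Z$ for the unit translation.

Try the method of Section 3 on $A$. It stops at two exact points. There is no unit, and the visible subalgebra $C_0(\mathbb R)$ contains no nonzero projection to use instead. And there is no averaging: for $0\neq g\in C_c(\mathbb R)$ the translates $\alpha^n(g)$, with $n$ running through multiples of a large integer, have disjoint supports and mutual distance $\|g\|$, so the orbit of $g$ is not relatively compact.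

The first obstacle is overcome by a projection with off-diagonal terms. Let $\varphi(\xi)=\cos(\pi\xi/2)$ for $|\xi|\le1$ and $0$ otherwise. Then $\sum_n\varphi(\xi+n)^2=1$, because $\varphi(\xi)^2+\varphi(\xi-1)^2=\cos^2+\sin^2$ on $[0,1]$. Put $a=\varphi^2$, $b=\varphi\,\alpha(\varphi)$ (supported in $[-1,0]$) and
$$e=a+bu+u^*b=e^* .$$
We compute $e^2$ by powers of $u$. The coefficient of $u^0$ is $a^2+b^2+\alpha^{-1}(b)^2=\varphi^2\big(\varphi^2+\alpha(\varphi)^2+\alpha^{-1}(\varphi)^2\big)=\varphi^2=a$. The term in $u$ is $abu+bua=b(a+\alpha(a))u=bu$, since $a+\alpha(a)=\varphi(\xi)^2+\varphi(\xi+1)^2=1$ on $[-1,0]$. The term in $u^2$ is $b\,\alpha(b)u^2=0$, because the supports $[-1,0]$ and $[-2,-1]$ meet only where $b$ vanishes. Adjoints give the negative powers. So $e$ is a projection. Step 4 of Section 10 shows that such an $e$ is full; in particular the dual of this piece is compact. The second obstacle is overcome by replacing $A$ with a Morita equivalent algebra in which the vector direction has been cut down to a discrete set (Step 5).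

In general all three phenomena occur together, with a further twist caused by a nonabelian $K$. The rest of the notes separates them.

## 5. The theorems and the two published inputs

**Theorem A.** If $G$ is an $[FC]^-$ group and $S\subseteq\widehat G$ is compact open, there is a projection $f\in L^1(G)$ with $S(f)=S$.

**Theorem B.** Let $G$ be $[FC]^-$. There is a compact normal subgroup $K$ with $G/K\cong V\times D$, where $V=\mathbb R^n$ and $D$ is a discrete FC-group. For each $G$-orbit $O$ in $\widehat K$ let $\widehat G_O$ be the set of $\pi\in\widehat G$ whose restriction to $K$ contains some (equivalently, exactly all) $\sigma\in O$. Then $\widehat G=\bigsqcup_O\widehat G_O$, each $\widehat G_O$ is nonempty, open and closed, and for $\sigma\in O$ the following are equivalent: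

* (a) $\widehat G_O$ contains a nonempty compact open set;
* (b) $\widehat G_O$ is compact;
* (c) there is a projection $f\in L^1(G)$ with $S(f)=\widehat G_O$;
* (d) the subgroup $Z_\sigma\subseteq V$ defined in Section 9 is discrete.

The compact open subsets of $\widehat G$ are exactly the finite unions of open-and-closed subsets of compact pieces $\widehat G_O$. In particular every compact open subset of $\widehat G$ is closed.

**Theorem C.** Let $G$ be a locally compact group with $\limsup_j|U^j|^{1/j}\le1$ for all compact $U\subset G$; every $[FC]^-$ group has this property. For every projection $P\in C^*(G)$ and $\varepsilon>0$ there is a projection $f\in L^1(G)$ with $\|f-P\|_{C^*(G)}<\varepsilon$. If $\varepsilon\le1$, then $S(f)=S(P)$. Hence $L^1(G)$ and $C^*(G)$ have the same support sets of projections.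

Two published results are used as they stand.

* (GM) A compactly generated $[FC]^-$ group $N$ has a compact normal subgroup $K$ with $N/K\cong\mathbb R^n\times\mathbb Z^m$ (Ušakov 1963; Grosser–Moskowitz, *Compactness conditions in topological groups*, J. reine angew. Math. 246 (1971)).
* (R) Rieffel's imprimitivity theorem (*Induced representations of $C^*$-algebras*, Adv. Math. 13 (1974)): for a closed subgroup $F\le E$ with $E/F$ compact, $C(E/F)\rtimes E$ is Morita equivalent to $C^*(F)$, and a representation $\tau$ of $F$ corresponds to the covariant pair $(M,\mathrm{Ind}_F^E\tau)$, where $M$ is multiplication. We also use the Rieffel correspondence: a Morita equivalence induces a bijection of closed ideals (the kernels of corresponding representations correspond), corresponding quotients are Morita equivalent, and primitive ideal spaces are homeomorphic.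

For orientation on (R): if $F=E$ it compares $C^*(E)$ with itself; if $E$ is finite and $F$ trivial it says that $C(E)\rtimes E\cong\mathcal K(\ell^2(E))$ is Morita equivalent to $\mathbb C$.

## 6. From $C^*(G)$ to $L^1(G)$ by polynomial growth

Here we prove Theorem C. The point is that on $C_c(G)$ the spectral radius in $L^1$ is no larger than the $C^*$-norm, so the holomorphic functional calculus that turns an almost-projection into a projection can be run inside $L^1(G)^+$.

**Step 1: growth of $[FC]^-$ groups.** Let $U\subset G$ be compact and let $H\supset U$ be an open compactly generated subgroup (generated by $U$ and a compact neighborhood of $e$). A closed subgroup of an $[FC]^-$ group is $[FC]^-$. By (GM) $H/K\cong\mathbb R^n\times\mathbb Z^m\subset\mathbb R^{n+m}$ with $K$ compact. If the image of $U$ lies in the ball of radius $c$, then $U^j$ lies in the preimage of the ball of radius $cj$, and because $K$ is compact the measure of this preimage is, up to a constant, the Haar measure of that ball in $\mathbb R^n\times\mathbb Z^m$. So $|U^j|$ is polynomially bounded in $j$, and $\limsup|U^j|^{1/j}\le1$.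

**Step 2: the spectral radius.** Let $a\in C_c(G)$ have support in the compact set $U$, and let $\lambda$ be the left regular representation. Since $a^{*j}$ is supported in $U^j$ and $a^{*j}=\lambda(a)^{j-1}a$, the Cauchy–Schwarz inequality gives
$$\|a^{*j}\|_1\le|U^j|^{1/2}\|a^{*j}\|_2\le|U^j|^{1/2}\,\|\lambda(a)\|^{j-1}\,\|a\|_2 .$$
Taking $j$-th roots, the spectral radius in $L^1(G)$ satisfies
$$r_1(a)\le\|\lambda(a)\|\le\|a\|_{C^*(G)}\qquad(a\in C_c(G)).\tag{1}$$

**Step 3: a self-adjoint approximant with controlled spectrum.** Let $0<\delta\le\min(1/4,\varepsilon/2)$ and choose $a=a^*\in C_c(G)$ with $\|a-P\|_{C^*}<\delta$ (approximate $P$ by $a'\in C_c(G)$ and take $\frac12(a'+a'^*)$). The spectrum of a self-adjoint element moves by at most the norm of a self-adjoint perturbation, so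
$$X:=\sigma_{C^*(G)^+}(a)\cup\{0\}\subset[-\delta,\delta]\cup[1-\delta,1+\delta].$$
Let $\mathcal C$ be the closed subalgebra of $L^1(G)^+$ generated by $1$ and $a$; it is commutative. We claim that $\varphi(a)\in X$ for every character $\varphi$ of $\mathcal C$.

Let $p$ be a polynomial with $p(0)=0$. Then $p(a)\in C_c(G)$, so by (1)
$$|p(\varphi(a))|=|\varphi(p(a))|\le r_1(p(a))\le\|p(a)\|_{C^*}\le\max_X|p|.\tag{2}$$
Suppose $z_0=\varphi(a)\notin X$. The compact set $X\cup\{z_0\}$ consists of a compact subset of $\mathbb R$ and one more point, so its complement is connected. Runge's theorem, applied to the function that is $0$ near $X$ and $1$ near $z_0$, gives a polynomial with modulus $<\frac18$ on $X$ and within $\frac18$ of $1$ at $z_0$; dividing by its value at $z_0$ we get $r$ with $r(z_0)=1$ and $|r|<\frac14$ on $X$. Put $p=r-r(0)$. Since $0\in X$, $|p|<\frac12$ on $X$ while $|p(z_0)|>\frac34$. This contradicts (2).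

**Step 4: the projection.** By Step 3, $\sigma_{\mathcal C}(a)\subset X$, which misses the circle $|z-1|=\frac12$. Define
$$f=\frac1{2\pi i}\oint_{|z-1|=1/2}(z-a)^{-1}\,dz=h(a)\in\mathcal C,$$
where $h=1$ near $[1-\delta,1+\delta]$ and $h=0$ near $[-\delta,\delta]$. Then $f^2=f$. The involution of $L^1(G)^+$ is isometric, $\big((z-a)^{-1}\big)^*=(\bar z-a)^{-1}$, and the contour is symmetric under conjugation, so $f^*=f$. The character of $L^1(G)^+$ with kernel $L^1(G)$ sends $a$ to $0$, hence $f$ to $h(0)=0$; so $f\in L^1(G)$. In $C^*(G)^+$ the element $f$ is $h(a)$, so $\|f-a\|\le\sup_{t\in X}|h(t)-t|\le\delta$ and $\|f-P\|<2\delta\le\varepsilon$.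

**Step 5: supports.** Suppose $\|f-P\|<1$. For each $\pi$ the projections $\pi(f)$ and $\pi(P)$ are at distance $<1$. A nonzero projection has norm $1$, so one of them vanishes if and only if the other does. Hence $S(f)=S(P)$. Since projections of $L^1(G)$ are projections of $C^*(G)$, the two algebras have the same support sets. This proves Theorem C. $\blacksquare$

So for Theorem A it suffices to find a projection in $C^*(G)$ with support $S$.

## 7. The structure $G/K\cong V\times D$

We need two facts about an abstract FC-group $L$; subgroups of FC-groups are FC.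

(i) If $L$ is finitely generated, its center is the intersection of the centralizers of the generators, each of finite index, so $[L:Z(L)]<\infty$; by Schur's theorem $[L,L]$ is finite. For arbitrary $L$, an element of $[L,L]$ is a product of finitely many commutators, so it lies in $[L',L']$ for a finitely generated $L'\le L$. Hence $[L,L]$ is torsion.

(ii) $L/Z(L)$ is torsion. Given $x$, write $L=\bigcup_{i=1}^ky_iC_L(x)$ and put $Y=\langle x,y_1,\dots,y_k\rangle$. By (i) some $x^m$ with $m\ge1$ lies in $Z(Y)$. Then $x^m$ commutes with all $y_i$ and with $C_L(x)$, hence with $L$.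

**Lemma 3.** If $G$ is $[FC]^-$, there is a compact normal subgroup $K$ with $G/K\cong V\times D$, $V=\mathbb R^n$, $D$ a discrete FC-group.

*Proof.*

**Step (a): for compact $C\subset G$ the set $C^G$ is relatively compact.** This upgrades the hypothesis from points to compact sets; we will need it to find a compactly generated open normal subgroup. First let $G$ be $\sigma$-compact, $G=\bigcup K_j$ with $K_j$ compact and $K_j\subset\mathrm{int}\,K_{j+1}$. The sets $A_j=\{x:x^G\subset K_j\}$ are closed and cover $G$. By Baire some $A_j$ has an interior point $x_0$. Put $W=x_0^{-1}\,\mathrm{int}\,A_j$, a neighborhood of $e$. For $w=x_0^{-1}y\in W$ we have $gwg^{-1}=(gx_0g^{-1})^{-1}(gyg^{-1})\in K_j^{-1}K_j$, so $W^G\subset K_j^{-1}K_j$. Cover $C$ by finitely many sets $x_iW$. Then $C^G\subset\bigcup_ix_i^G\,K_j^{-1}K_j$, which is relatively compact.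

For general $G$, suppose $C^G$ is not relatively compact, and let $U$ be a compact neighborhood of $e$. Inductively choose $y_j=g_jc_jg_j^{-1}\in C^G\setminus\bigcup_{i<j}y_iU$ with $c_j\in C$. This is possible because the union removed is compact. The subgroup $G_1$ generated by $U$, $C$ and all $g_j$ is open, $\sigma$-compact and $[FC]^-$. So $C^{G_1}$, which contains all $y_j$, is relatively compact. Cover it by finitely many translates $zU_1$ of a neighborhood $U_1$ of $e$ with $U_1^{-1}U_1\subset U$. Two of the $y_j$ lie in one translate, so $y_i^{-1}y_j\in U$ for some $i<j$, contrary to the choice of $y_j$.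

**Step (b): the subgroup $K$ and an open normal vector group.** Let $U$ be a compact neighborhood of $e$ and $N$ the subgroup generated by $U^G$. It is normal and open, hence closed, and it is generated by $\overline{U^G}$, which is compact by (a). By (GM) $N/K\cong\mathbb R^n\times\mathbb Z^m$ with $K$ compact. As $\mathbb R^n\times\mathbb Z^m$ has no nontrivial compact subgroup, $K$ contains every compact subgroup of $N$. So $K$ is the largest compact subgroup of $N$ and is normal in $G$. Let $M\subset N$ be the preimage of the identity component of $N/K$. Then $M$ is open and normal in $G$. Thus $L:=G/K$ is an $[FC]^-$ group with an open normal subgroup $V=M/K\cong\mathbb R^n$.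

**Step (c): $V$ is central in $L$.** Let $g\in L$ act on $V$ by conjugation, a linear map $\alpha_g$. Then $vgv^{-1}=\big((1-\alpha_g)v\big)g$ for $v\in V$. The class of $g$ is relatively compact, so the linear map $1-\alpha_g$ has bounded range. Hence $\alpha_g=1$.

**Step (d): classes of $L$ are finite.** Let $x\in L$. Its class in the discrete $[FC]^-$ group $L/V$ is finite, so $L_1=\{y:[y,x]\in V\}$ has finite index in $L$. On $L_1$, $[yz,x]=y[z,x]y^{-1}[y,x]=[y,x][z,x]$ because $V$ is central; so $y\mapsto[y,x]$ is a homomorphism $L_1\to V$. Its image is a subgroup of $\mathbb R^n$ contained in $x^Lx^{-1}$, hence relatively compact, hence trivial. So $L_1=C_L(x)$ has finite index.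

**Step (e): splitting off $V$.** By (i) $[L,L]$ is torsion, so $[L,L]\cap V=0$ and $V$ embeds in $L/[L,L]$. As $V$ is divisible, the identity of $V$ extends to a homomorphism $L/[L,L]\to V$, giving $r:L\to V$ with $r|_V=\mathrm{id}$. It is continuous because $V$ is open. Put $D=\ker r$. Since $V\cap D$ is trivial and $V$ is open, $D$ is discrete. Since $V$ is central, $(v,d)\mapsto vd$ is an isomorphism $V\times D\to L$, with continuous inverse $x\mapsto(r(x),r(x)^{-1}x)$. By (d) $D$ is FC. $\square$

## 8. Cutting the dual along $\widehat K$

Fix $K,V,D$ as in Lemma 3. For $\sigma\in\widehat K$ of dimension $d_\sigma$ put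
$$p_\sigma=d_\sigma\overline{\chi_\sigma}\,m_K\in M(K)\subset M(G).$$

**Step 1: the pieces.** We show that $\widehat G$ is the disjoint union of nonempty open and closed sets $\widehat G_O$. The $p_\sigma$ are mutually orthogonal projections, central in $M(K)$, with $\sigma(p_\sigma)=1$ and $\tau(p_\sigma)=0$ for $\tau\ne\sigma$. Their strict sum in $M(C^*(G))$ is $1$: trigonometric polynomials $\nu$ on $K$ contain an approximate identity of $L^1(K)$, so the elements $\nu*f$ with $f\in C^*(G)$ are dense in $C^*(G)$; on each of them the finite partial sums of the $p_\sigma$ are eventually the identity; partial sums have norm at most $1$; take adjoints for the other side.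

The group $G$ acts on $\widehat K$ by $(g\sigma)(k)=\sigma(g^{-1}kg)$, and $\delta_gp_\sigma\delta_g^{-1}=p_{g\sigma}$. Stabilizers are open: $g\mapsto\chi_{g\sigma}\in C(K)$ is norm continuous, and distinct irreducible characters are orthonormal in $L^2(K)$, hence at uniform distance at least $\sqrt2$.

For $\pi\in\widehat G$ and an orbit $O$ the projection $\sum_{\tau\in O}\pi(p_\tau)$ commutes with $\pi(G)$, so it is $0$ or $1$; as all $p_\tau$ sum to $1$, it is $1$ for exactly one $O$. For $\tau\in O$ the $\pi(p_\tau)$ are conjugate under $\pi(G)$, so they vanish simultaneously. Hence $\widehat G=\bigsqcup_O\widehat G_O$ with $\widehat G_O=\{\pi:\pi(p_\sigma)\ne0\}$ for any $\sigma\in O$. This is the dual of the ideal $\overline{C^*(G)p_\sigma C^*(G)}$, so it is open; its complement is a union of other pieces, so it is closed. It is nonempty because $\lambda(p_\sigma)\neq0$ makes that ideal nonzero.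

**Step 2: a corner for each piece.** Fix $\sigma\in O$ and write $p=p_\sigma$, $d=d_\sigma$, $H=G_\sigma$, an open subgroup containing $K$. Since $H$ fixes $\sigma$, $p$ is a central projection in $M(C^*(H))$. If $f\in C_c(G)$ is supported in a coset $gH$, write $f=\delta_g*f'$ with $f'\in C_c(H)$; then
$$p*f*p=\delta_g\,p_{g^{-1}\sigma}\,p\,f',$$
which is $0$ unless $g\in H$. Every $f\in C_c(G)$ is a finite sum of such functions. So
$$A_\sigma:=pC^*(G)p=pC^*(H),$$
and by (F6) $\widehat G_O\cong\widehat{A_\sigma}$ via $\pi\mapsto\pi|_{\pi(p)H_\pi}$. This is compatible with supports: for $f\in A_\sigma$, $\pi(f)=\pi(p)\pi(f)\pi(p)$ vanishes if $\pi\notin\widehat G_O$, and otherwise $\pi(f)\neq0$ if and only if its restriction to $\pi(p)H_\pi$ is nonzero.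

**Lemma 4.** If all $A_\sigma$ have (D), every compact open $S\subset\widehat G$ is the support of a projection in $C^*(G)$.

*Proof.* The pieces are open and disjoint, so $S$ meets only finitely many, $\widehat G_{O_1},\dots,\widehat G_{O_r}$. Each $S_i=S\cap\widehat G_{O_i}$ is open, and compact because $\widehat G_{O_i}$ is closed. By Lemma 1(1) there are projections $f_i\in A_{\sigma_i}\subset C^*(G)$ with $S(f_i)=S_i$. For $i\ne j$ we have $\pi(f_if_j)=0$ for all $\pi\in\widehat G$, so $f_if_j=0$. Hence $\sum_if_i$ is a projection with support $S$. $\square$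

## 9. Removing $K$: a central extension by the circle

The algebra $A_\sigma$ still involves $K$. We replace it by the algebra of a group $E_\sigma$ that is an extension of $V\times D_\sigma$ by $\mathbb T$, at the price of a matrix factor $M_d$.

The open subgroup $H/K$ of $V\times D$ contains the connected group $V$, so $Q:=H/K=V\times D_\sigma$ with $D_\sigma\le D$ an FC-group. Let
$$\widetilde H=\{(h,u)\in H\times U(d):\sigma(hkh^{-1})=u\,\sigma(k)\,u^{-1}\ \ \forall k\in K\},$$
a closed subgroup of $H\times U(d)$. The projection $\widetilde H\to H$ is onto because $H$ fixes $\sigma$, and by Schur's lemma its kernel is the group of scalars. It is proper since $U(d)$ is compact; a proper map is closed, so it is a quotient map. The compact subgroup $K_0=\{(k,\sigma(k)):k\in K\}$ of $\widetilde H$ is normal, because $(h,u)(k,\sigma(k))(h,u)^{-1}=(hkh^{-1},\sigma(hkh^{-1}))$, and it meets the scalars trivially. Put $E=E_\sigma=\widetilde H/K_0$ and write $[h,u]$ for the class of $(h,u)$; whether $[\cdot,\cdot]$ is a class or a commutator is clear from the entries. The map $\iota(t)=[1,\bar t]$ embeds $\mathbb T$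 as a central subgroup of $E$, and $E/\mathbb T\cong H/K=Q$.

**Definition.** For a closed subgroup $E'$ of $E$ containing $\mathbb T$ let $q=\int_{\mathbb T}\bar t\,\delta_{\iota(t)}\,dt$. A representation $\pi$ of $E'$ is genuine if $\pi(\iota(t))=t1$ for all $t\in\mathbb T$.

A direct check gives $q=q^*=q^2$ and $\delta_{\iota(s)}q=sq$, so $q$ is a central projection in $M(C^*(E'))$, and $\pi(q)=1$ if and only if $\pi$ is genuine. Thus representations of $qC^*(E')$ are exactly the genuine representations of $E'$. Let $j:E\to UM(qC^*(E))$, $j(x)=q\delta_x$; it is a strictly continuous homomorphism and $j(\iota(t)x)=tj(x)$.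

**Definition.** $Z_\sigma=\{v\in V:[\tilde v,x]=1\ \forall x\in E\}$, where $\tilde v\in E$ is any lift of $v$.

The commutator does not depend on the lift, since $\mathbb T$ is central. As $V$ is central in $Q$, it takes values in $\mathbb T$, and $v\mapsto[\tilde v,x]$ is a continuous homomorphism (the commutator map descends along open quotient maps). So $Z_\sigma$ is a closed subgroup of $V$.

*Examples.* If $H=K\times Q$ is a direct product, every class in $E$ has a unique representative $((1,\bar x),t)$, so $E\cong\mathbb T\times Q$ and $Z_\sigma=V$. If $K=\mathbb T$ is central in $G$ and $\sigma(t)=t^m$, then $\widetilde H=G\times\mathbb T$; when a commutator of $G$ equals $s\in K$, the corresponding commutator in $E$ is the class of $(s,1)=(s,s^m)(1,s^{-m})$, which is $\iota(s^m)$. For $G_1$ this gives $Z_\sigma=0$ if $m\ne0$ and $\mathbb R^2$ if $m=0$. For $G_2$ it gives $Z_\sigma=\{v:e^{imnv}=1\ \forall n\}$, which is $\frac{2\pi}m\mathbb Z$ if $m\neq0$ and $\mathbb R$ if $m=0$. So discreteness, not triviality, is the condition that separates the pieces in Section 4.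

**Lemma 5.** $A_\sigma\cong M_d\otimes qC^*(E)$.

*Proof.*

**Step 1: the map.** For $(h,u)\in\widetilde H$ put $\Psi(h)=u\otimes j([h,u])$. Replacing $u$ by $tu$ replaces $[h,u]$ by $\iota(\bar t)[h,u]$, so the factors $t$ and $\bar t$ cancel and $\Psi(h)$ is well defined. Since $\widetilde H\to H$ is a quotient map, $\Psi$ is a strictly continuous homomorphism $H\to UM(M_d\otimes qC^*(E))$. Taking $u=\sigma(k)$ gives $\Psi(k)=\sigma(k)\otimes1$ on $K$. Extend $\Psi$ to $C^*(H)$ and $M(H)$. Then $\Psi(p)=\sigma(p)\otimes1=1$.

**Step 2: injectivity on $pC^*(H)$.** We show that every representation $\pi$ of $H$ with $\pi(p)=1$ factors through $\Psi$. Such a $\pi$ restricts to a multiple of $\sigma$ on $K$: write $H_\pi=\mathbb C^d\otimes H'$, $\pi(k)=\sigma(k)\otimes1$. For $(h,u)\in\widetilde H$,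
$$(u^{-1}\otimes1)\pi(h)(\sigma(k)\otimes1)=(u^{-1}\sigma(hkh^{-1})\otimes1)\pi(h)=(\sigma(k)\otimes1)(u^{-1}\otimes1)\pi(h).$$
So $(u^{-1}\otimes1)\pi(h)$ commutes with $M_d\otimes1$ and equals $1\otimes\rho(h,u)$, i.e. $\pi(h)=u\otimes\rho(h,u)$. Here $\rho$ is a unitary representation of $\widetilde H$, trivial on $K_0$, with $\rho(1,\bar t)=t$. So it is a genuine representation of $E$, and $\pi=(\mathrm{id}\otimes\rho)\circ\Psi$. With $\pi$ faithful on $pC^*(H)$ we see that $\Psi$ is injective there.

**Step 3: the image is contained in $M_d\otimes qC^*(E)$ and has the form $M_d\otimes J$.** Normalize Haar measures so that $\int_{\widetilde H}=\int_H\int_{\mathbb T}=\int_E\int_{K_0}$, with $\mathbb T$ and $K_0$ of mass one. Let $f\in C_c(H)$. The function $(h,u)\mapsto f(h)u_{il}\,j([h,u])$ is invariant under the scalars, so the $(i,l)$ entry of $\Psi(f)$ is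
$$\int_{\widetilde H}f(h)u_{il}\,j([h,u])\,d(h,u)=\int_EF(x)j(x)\,dx,\qquad F([h,u])=\int_Kf(hk)\,(u\sigma(k))_{il}\,dk,$$
with $F\in C_c(E)$; this is $qF\in qC^*(E)$. So the image lies in $M_d\otimes qC^*(E)$. For $\nu\in L^1(K)$, viewed as a measure on $H$, $\Psi(\nu*f)=(\sigma(\nu)\otimes1)\Psi(f)$, and similarly on the right. Since $\sigma(L^1(K))=M_d$, the image of $C^*(H)$, a $C^*$-algebra, is stable under multiplication by $M_d\otimes1$ on both sides. Hence it is $M_d\otimes J$, where $J\subset qC^*(E)$ is a closed subalgebra containing all entries of elements of the image (multiply by matrix units).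

**Step 4: $J=qC^*(E)$.** Let $F\in C_c(E)$ satisfy $F(\iota(t)x)=\bar tF(x)$. Such functions are exactly the $q*F'$ with $F'\in C_c(E)$: one has $(q*F')(x)=\int\bar t\,F'(\iota(\bar t)x)\,dt$, which transforms in this way, and $q*F=F$ for such $F$. So they are dense in $qC^*(E)$. Put $f_{il}(h)=F([h,u])\,\overline{u_{il}}$. Replacing $u$ by $tu$ multiplies the two factors by $t$ and $\bar t$, so $f_{il}\in C_c(H)$ is well defined. For fixed $i$, $\sum_l|u_{il}|^2=1$, so
$$\sum_l(\Psi(f_{il}))_{il}=\int_HF([h,u])\,j([h,u])\,dh=\int_EF(x)j(x)\,dx,$$
the last step because the integrand is a function on $\widetilde H$ invariant under the scalars and under $K_0$. This is the element of $qC^*(E)$ given by $F$, and it lies in $J$. So $J=qC^*(E)$. As $\Psi(f)=\Psi(pf)$, the image of $pC^*(H)$ is $M_d\otimes qC^*(E)$. $\square$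

## 10. Central extensions of $V\times D$ by $\mathbb T$

Everything is now reduced to the following statement.

**Proposition 6.** Let $E$ be a locally compact central extension of $Q=V\times D$ by $\mathbb T$, with $V=\mathbb R^n$ and $D$ a discrete FC-group. Let $\mathcal Z=\{v\in V:[\tilde v,x]=1\ \forall x\in E\}$ and $A=qC^*(E)$. If $\mathcal Z$ is not discrete, then $\widehat A$ has no nonempty compact open set. If $\mathcal Z$ is discrete, $A$ has a full projection and $\mathrm{Prim}(A)$ is Hausdorff. In particular $A$ has (D).

*Proof.* For $\bar x\in Q$ and $\bar y\in Z(Q)$ with lifts $x,y\in E$ put $\beta(\bar x,\bar y)=[x,y]\in\mathbb T$. Since $[xx',y]=x[x',y]x^{-1}[x,y]$, and similarly in the second variable, this is a continuous bicharacter $Q\times Z(Q)\to\mathbb T$. Note $V\subset Z(Q)$. The map $E\to Q$ is proper, having compact kernel.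

**Step 1: splitting off the symplectic part.** This step removes the phenomenon seen in $G_1$ and reduces to $\beta|_{V\times V}=1$. On $V\times V$ write $\beta=e^{iB}$: for fixed $v$ the character $\beta(v,\cdot)$ is $e^{i\langle b(v),\cdot\rangle}$ with $b:V\to V^*$ a continuous homomorphism, hence linear, so $B$ is real bilinear. Since $\beta(v,v)=1$, $s^2B(v,v)=B(sv,sv)\in2\pi\mathbb Z$ for all real $s$, so $B(v,v)=0$ and $B$ is alternating. Let $V_0=\mathrm{rad}\,B$ and $V=W\oplus V_0$, so $B|_W$ is symplectic, $\dim W=2k$. Let $E_W$ be the preimage of $W$ in $E$ and $C$ the centralizer of $E_W$ in $E$.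

For $\bar x\in Q$ there is a unique $w'(\bar x)\in W$ with $\beta(\bar x,w)=\beta(w'(\bar x),w)$ for all $w\in W$, because $B|_W$ is nondegenerate. The map $w':Q\to W$ is a continuous homomorphism with $w'|_W=\mathrm{id}$, and $C/\mathbb T=\ker w'$. As $W$ is central in $Q$, $Q\cong W\times C/\mathbb T$; also $E=E_WC$ and $E_W\cap C=\mathbb T$.

The multiplication map $m:E_W\times C\to E$ is a surjective homomorphism with kernel $\Delta=\{(t,t^{-1})\}$. Its composition with $E\to Q\cong W\times C/\mathbb T$ is the quotient by $\mathbb T\times\mathbb T$, which is proper; so $m$ is proper, hence closed, hence a quotient map. Thus $E\cong(E_W\times C)/\Delta$, and (F2), (F3) give $C^*(E)\cong m_\Delta\big(C^*(E_W)\otimes_{\max}C^*(C)\big)$. A representation of $E_W\times C$ is trivial on $\Delta$ and genuine as a representation of $E$ if and only if it is genuine on both factors, i.e. $m_\Delta(q\otimes1)=q\otimes q$. Hence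
$$qC^*(E)\cong qC^*(E_W)\otimes_{\max}qC^*(C).$$

Now we identify the first factor. Choose complementary Lagrangian subspaces $\ell,\ell'\subset W$. Their preimages in $E$ are abelian. In each, $\mathbb T$ splits off: extend the identity character of $\mathbb T$ to a character $\chi$ of the preimage; then $x\mapsto(\chi(x),\iota(\chi(x))^{-1}x)$ identifies the preimage with $\mathbb T\times\ker\chi$. So we have continuous homomorphic lifts of $\ell$ and $\ell'$, and $E_W=(\mathbb T\times\ell)\rtimes\ell'$. Since $yxy^{-1}=e^{iB(y,x)}x$ for $y\in\ell'$ and $x\in\ell$,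
$$qC^*(E_W)\cong C^*(\ell)\rtimes\ell'\cong C_0(\hat\ell)\rtimes\ell',$$
with $\ell'$ acting by translations via the isomorphism $\ell'\cong\hat\ell$ given by $B$. By (F4) this is $\mathcal K(L^2(\mathbb R^k))$, which is nuclear. So
$$qC^*(E)\cong\mathcal K(L^2(\mathbb R^k))\otimes qC^*(C).\tag{3}$$

The group $C$ is again of the type considered. Put $Q'=C/\mathbb T=\ker w'$. Then $Q'\cap V=\{v:B(v,W)=0\}=V_0$, which is open and central in $Q'$, and $Q'/V_0\cong Q/V\cong D$ because $Q=WQ'$. The map $Q'\subset Q\to V\to V_0$ (projection along $D$, then along $W$) is a continuous homomorphism restricting to the identity on $V_0$. So $Q'\cong V_0\times D'$, where the kernel $D'\cong D$ is discrete and FC.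

Next we express the condition on $\mathcal Z$ in terms of $C$. Let
$$V_1=\{v\in V_0:\beta(x,sv)=1\ \ \forall x\in Q',\ s\in\mathbb R\},$$
a linear subspace. Lifts of elements of $V_1\subset Q'$ commute with $C$ and with $E_W$, so $V_1\subset\mathcal Z$. Conversely, if the closed subgroup $\mathcal Z$ of $V$ is not discrete, it contains a line $\mathbb Rv$. Then $B(v,\cdot)=0$, so $v\in V_0$, and $v\in V_1$. Thus
$$\mathcal Z\text{ is discrete}\iff V_1=0.\tag{4}$$

By (3) and Lemma 1(2), and because tensoring with $\mathcal K$ changes neither $\widehat A$ nor $\mathrm{Prim}(A)$, we may replace $E$ by $C$. From now on $Q=V\times D$ with $\beta|_{V\times V}=1$ (we write $V$ for $V_0$ and $D$ for $D'$), $l=\dim V$, and we must treat the cases $V_1\ne0$ and $V_1=0$. The preimage $E_V$ of $V$ is abelian, so as above $E_V\cong\mathbb T\times V$; fix a continuous homomorphic lift $v\mapsto\tilde v$. Write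
$$\beta(x,v)=e^{i\langle\gamma(x),v\rangle},\qquad\gamma:Q\to V^*\text{ a homomorphism trivial on }V.$$
Then $V_1=\{v:\langle\gamma(x),v\rangle=0\ \forall x\in D\}$.

**Step 2: if $V_1\ne0$ there are no nonempty compact open sets.** The directions in $V_1$ commute with everything, so they contribute a factor $\mathbb R^m$ to the dual. Write $V=V_1\oplus V''$ and let $E''$ be the preimage of $V''\times D$. As $\widetilde V_1$ is central, $(v,x)\mapsto\tilde vx$ is an isomorphism $V_1\times E''\cong E$ of topological groups; its inverse is $x\mapsto(v_1(\bar x),\widetilde{v_1(\bar x)}^{-1}x)$, where $v_1:Q\to V_1$ is the projection. Hence $A\cong C_0(V_1^*)\otimes qC^*(E'')$, and by (F5) $\widehat A\cong V_1^*\times Y$ with $Y=(qC^*(E''))^\wedge$. The image of a nonempty compact open set under the open, continuous projection to $V_1^*\cong\mathbb R^m$, $m\ge1$, would be nonempty, compact and open in $\mathbb R^m$, which is impossible.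

**Step 3: if $V_1=0$, a commuting lattice.** We look for commuting elements $x_\lambda\in E$, central modulo $\mathbb T$, that translate $V^*$ by a lattice, as $u$ did for $G_2$. Since $V_1=0$, $\gamma(D)$ spans $V^*$. By fact (ii) of Section 7 every element of $D$ has a positive power in $Z(D)$, and taking powers only rescales $\gamma$. So there are $d_1,\dots,d_l\in Z(D)\subset Z(Q)$ with $\gamma_i=\gamma(d_i)$ a basis of $V^*$. Let $y_i\in E$ be lifts of $d_i$ and $[y_i,y_j]=e^{i\theta_{ij}}$ for $i<j$. The $y_i$ need not commute, but we can correct them with elements of $V$: choose $v_j\in V$ with $\langle\gamma_i,v_j\rangle=-\theta_{ij}$ for $i<j$ and $\langle\gamma_i,v_j\rangle=0$ for $i\ge j$. Put $x_i=y_i\tilde v_i$. For $i<j$, since $\beta|_{V\times V}=1$ and $[\tilde v_i,y_j]=[y_j,\tilde v_i]^{-1}$,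
$$[x_i,x_j]=e^{i(\theta_{ij}+\langle\gamma_i,v_j\rangle-\langle\gamma_j,v_i\rangle)}=e^{i(\theta_{ij}-\theta_{ij}-0)}=1 .$$
So with $\Lambda=\mathbb Z^l$, $x_\lambda=\prod_ix_i^{\lambda_i}$ defines a homomorphism $\Lambda\to E$ with $\bar x_\lambda\in Z(Q)$. Moreover $\gamma_\lambda:=\gamma(\bar x_\lambda)=\sum_i\lambda_i\gamma_i$ runs injectively through a lattice in $V^*$.

**Step 4: a full projection.** We repeat the construction made for $G_2$. Since $E_V$ is open in $E$, (F1) gives $C_0(V^*)\cong qC^*(E_V)\subset A$, where $j(\tilde v)$ corresponds to the function $\xi\mapsto e^{i\langle\xi,v\rangle}$, and this subalgebra contains an approximate identity of $A$. Put $u_\lambda=j(x_\lambda)\in UM(A)$. Since $u_\lambda j(\tilde v)u_\lambda^*=e^{i\langle\gamma_\lambda,v\rangle}j(\tilde v)$,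
$$u_\lambda gu_\lambda^*=\alpha_\lambda(g),\qquad\alpha_\lambda(g)(\xi)=g(\xi+\gamma_\lambda)\qquad(g\in C_0(V^*)).$$
Choose a real $\varphi\in C_c(V^*)$ with $\sum_\lambda\alpha_\lambda(\varphi)^2=1$: take $\psi\ge0$ in $C_c(V^*)$, positive on a compact set whose lattice translates cover $V^*$, and $\varphi=\psi\big(\sum_\lambda\alpha_\lambda(\psi)^2\big)^{-1/2}$. Put
$$e=\sum_\lambda\varphi u_\lambda\varphi=\sum_\lambda\varphi\,\alpha_\lambda(\varphi)\,u_\lambda\in A .$$
Only finitely many terms are nonzero, because $\varphi$ has compact support and the $\gamma_\lambda$ form a lattice. Clearly $e^*=\sum_\lambda\varphi u_{-\lambda}\varphi=e$, and (all sums having finitely many nonzero terms)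
$$e^2=\sum_{\lambda,\mu}\varphi u_\lambda\varphi^2u_\mu\varphi=\sum_{\lambda,\mu}\varphi\,\alpha_\lambda(\varphi^2)\,u_{\lambda+\mu}\,\varphi=\sum_\nu\varphi\Big(\sum_\lambda\alpha_\lambda(\varphi)^2\Big)u_\nu\varphi=e .$$

The projection $e$ is full. Let $\pi\in\widehat A$ with $\pi(e)=0$. Let $h\in C_c(V^*)$ be real with support so small that $\mathrm{supp}\,h\cap(\mathrm{supp}\,h+\gamma_\lambda)=\emptyset$ for $\lambda\ne0$. Then
$$heh=\sum_\lambda h\varphi\,\alpha_\lambda(h\varphi)\,u_\lambda=h^2\varphi^2 ,$$
so $\pi(h^2\varphi^2)=0$ for all such $h$. The ideal $\ker\pi\cap C_0(V^*)$ of $C_0(V^*)$ is $\alpha$-invariant, as the $u_\lambda$ are unitary multipliers of $A$. Its hull misses $\{\varphi\ne0\}$, hence misses all lattice translates of this set, and these cover $V^*$. So $\pi(C_0(V^*))=0$. This contradicts the nondegeneracy of $\pi$ on $C_0(V^*)$, which holds because $C_0(V^*)$ contains an approximate identity of $A$.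

**Step 5: $\mathrm{Prim}(A)$ is Hausdorff.** Averaging inside $A$ fails, as we saw for $G_2$. We pass to a subgroup $F$ of $E$ that is discrete modulo $\mathbb T$, by Morita equivalence, and average there.

*The subgroup $F$.* Let $\kappa:E\to\widehat\Lambda=\mathbb T^l$, $\kappa(x)(\lambda)=[x,x_\lambda]=\beta(\bar x,\bar x_\lambda)$, a continuous homomorphism. On $V$ it is $\kappa(\tilde v)(\lambda)=e^{-i\langle\gamma_\lambda,v\rangle}$, an open surjection $\mathbb R^l\to\mathbb T^l$. As $E_V$ is open, $\kappa$ is open and onto, and with $F=\ker\kappa$ we get $E/F\cong\widehat\Lambda$, a compact group. Moreover $\mathbb T\subset F$, and $(F/\mathbb T)\cap V=\{v:\langle\gamma_\lambda,v\rangle\in2\pi\mathbb Z\ \forall\lambda\}$ is discrete. As $V$ is open in $Q$, $F/\mathbb T$ is discrete. Its conjugacy classes are finite, because those of $Q=V\times D$ are.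

*$A$ is Morita equivalent to a quotient $B$ of $C^*(F)$.* Let $\varepsilon_\lambda\in C(E/F)$ be $\varepsilon_\lambda(xF)=\kappa(x)(\lambda)$. These functions are the characters of $E/F\cong\widehat\Lambda$, so $C(E/F)=C^*(\Lambda)$, and there is a unital homomorphism $\mu:C(E/F)\to M(A)$ with $\mu(\varepsilon_\lambda)=j(x_{-\lambda})$. Left translation by $x$ sends $\varepsilon_\lambda$ to $\overline{\kappa(x)(\lambda)}\,\varepsilon_\lambda$, and
$$j(x)\,j(x_{-\lambda})\,j(x)^*=[x,x_{-\lambda}]\,j(x_{-\lambda})=\overline{\kappa(x)(\lambda)}\,j(x_{-\lambda}).$$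
So $(\mu,j)$ is a covariant pair and gives a homomorphism $\Theta:C(E/F)\rtimes E\to M(A)$ with image $\overline{\mathrm{span}}\,\mu(C(E/F))A=A$. By (R), $A\cong(C(E/F)\rtimes E)/\ker\Theta$ is Morita equivalent to $B=C^*(F)/J$ for a closed ideal $J$, and $\mathrm{Prim}(A)\cong\mathrm{Prim}(B)$. Since $A\ne0$, also $B\neq0$.

*$B$ is a quotient of $qC^*(F)$.* Let $\tau$ be a faithful nondegenerate representation of $B$, viewed as a representation of $F$. The pair $(M,\mathrm{Ind}_F^E\tau)$ kills $\ker\Theta$, so it equals $\rho\circ\Theta$ for a representation $\rho$ of $A$. Hence $\mathrm{Ind}_F^E\tau=\rho\circ j$ is genuine. Now $F$ is normal in $E$, so $\mathrm{Ind}_F^E\tau$ acts by left translation, without modular factors, on functions $\eta:E\to H_\tau$ with $\eta(xy)=\tau(y)^{-1}\eta(x)$ for $y\in F$. As $\iota(t)$ is central, $\big(\mathrm{Ind}_F^E\tau(\iota(t))\eta\big)(x)=\eta(\iota(t)^{-1}x)=\eta(x\iota(t)^{-1})=\tau(\iota(t))\eta(x)$. So $\tau(\iota(t))\eta(x)=t\,\eta(x)$ for all continuous $\eta$ in the space. For $\zeta\in H_\tau$ and $g\in C_c(E)$ the function $\eta(x)=\int_Fg(xy)\tau(y)\zeta\,dy$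 is such an $\eta$, and with $g\ge0$ concentrated near the identity and suitably normalized, $\eta(e)$ is as close to $\zeta$ as we like. Hence $\tau(\iota(t))=t1$, and $B$ is a quotient of $qC^*(F)$.

*Conclusion of the step.* As $F/\mathbb T$ is discrete, $\mathbb T$ is open in $F$, so $q\in C^*(F)$, being given by the function $\bar t$ on $\mathbb T$. Each $f\in C_c(F)$ is a finite sum of functions supported on single cosets $\mathbb Ty$, and for such a function $qf$ is a multiple of $q\delta_y$. So $B$ is unital and is the closed linear span of unitaries $k(y)$, $y\in F$, the images of $q\delta_y$, with $k$ multiplicative and $k(\iota(t)y)=tk(y)$. Since the class of $\bar y$ in $F/\mathbb T$ is finite, for each $y$ there are finitely many $y_i$ with $zyz^{-1}\in\bigcup_i\iota(\mathbb T)y_i$ for all $z\in F$, so $k(zyz^{-1})\in\bigcup_i\mathbb Tk(y_i)$. Lemma 2 applies: $\mathrm{Prim}(B)\cong\mathrm{Prim}(A)$ is Hausdorff.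

Steps 2, 4 and 5, together with (4), prove Proposition 6. $\blacksquare$

## 11. Assembling Theorems A and B

**Proof of Theorem A.** For each $\sigma\in\widehat K$ the algebra $qC^*(E_\sigma)$ has (D) by Proposition 6, applied with $E=E_\sigma$, $D=D_\sigma$ and $\mathcal Z=Z_\sigma$. By Lemma 5 and Lemma 1(2), $A_\sigma\cong M_d\otimes qC^*(E_\sigma)$ has (D). By Lemma 4 there is a projection $P\in C^*(G)$ with $S(P)=S$. By Theorem C with $\varepsilon=1$ there is a projection $f\in L^1(G)$ with $S(f)=S(P)=S$. $\blacksquare$

**Proof of Theorem B.** The structure of $G/K$ is Lemma 3, and the decomposition into nonempty open and closed pieces is Step 1 of Section 8. Let $\sigma\in O$.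

(a)⇒(d). If $Z_\sigma$ is not discrete, then $\widehat G_O\cong\widehat{A_\sigma}\cong(qC^*(E_\sigma))^\wedge$ has no nonempty compact open subset, by Proposition 6.

(d)⇒(c). If $Z_\sigma$ is discrete, $qC^*(E_\sigma)$ has a full projection by Proposition 6, hence so does $A_\sigma$ by Lemmas 5 and 1(2). This is a projection $P\in A_\sigma\subset C^*(G)$ with $S(P)=\widehat G_O$. Apply Theorem C with $\varepsilon=1$.

(c)⇒(b). Supports of projections are compact.

(b)⇒(a). $\widehat G_O$ is open and nonempty.

Finally let $S\subset\widehat G$ be compact open. It meets finitely many pieces, each in a nonempty compact open set, and by (a)⇒(b) these pieces are compact. By Lemma 1(1) each $S\cap\widehat G_O$ is open and closed in $\widehat G_O$, hence in $\widehat G$, because $\widehat G_O$ is itself open and closed. So $S$ is a finite union of open-and-closed subsets of compact pieces, and it is closed. Conversely, an open-and-closed subset of a compact piece is compact and open in $\widehat G$, and finite unions of such sets are compact and open. $\blacksquare$
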